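# The full transformation semigroup on an infinite set is not an amalgamation base

## 1. Transformations, acts and amalgamation bases

Maps of a set $X$ into itself, total or partial, are written on the right of their arguments and composed from left to right: $y(uv)=(yu)v$. Homomorphisms between semigroups, such as $\varphi_i,\psi_i$ below, are written on the left, as usual. We work in ZFC, and $\mathbb N=\{0,1,2,\dots\}$.

**Definition (transformation semigroups).** $\mathcal F_X$ is the semigroup of all maps $X\to X$, the *full transformation semigroup* on $X$. $\mathcal{PT}_X$ is the semigroup of all partial maps of $X$ into itself, so $\mathcal F_X\subseteq\mathcal{PT}_X$. For partial maps, $\operatorname{dom}(uh)=\{y\in\operatorname{dom}u: yu\in\operatorname{dom}h\}$. An equation $yf=zg$ between values of partial maps means that both sides are undefined, or both are defined and equal. We write $1=\mathrm{id}_X$.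

*Example.* Let $X=\{0,1\}$. Then $\mathcal F_X$ consists of the identity, the transposition and the two constant maps $c_0,c_1$. Here $c_0c_1=c_1$, because we apply $c_0$ first and $c_1$ second. In general a constant map $c_y$ with value $y$ satisfies $c_yu=c_{yu}$ and $uc_y=c_y$ for all $u\in\mathcal F_X$. In $\mathcal{PT}_X$, let $f$ be defined only at $0$, with $0f=1$. Then $ff$ is the empty map, since $0f=1\notin\operatorname{dom} f$.

**Definition (acts).** A *left $U$-act* over a semigroup $U$ is a set $A$ with a map $U\times A\to A$, $(u,b)\mapsto ub$, such that $(uv)b=u(vb)$. A *right $U$-act* is defined dually, by $(bu)v=b(uv)$. If $V$ is a monoid, a right $V$-act $Z$ is *unitary* if $z1=z$ for all $z\in Z$, and then we call it a *unitary right $V$-set*. Acts are not assumed unitary unless we say so.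

*Example.* $X$ is a right $\mathcal F_X$-act under $y\cdot u=yu$. The set of all functions $h:X\to\mathbb N$ (again written on the right) is a left $\mathcal F_X$-act: $uh$ is the function $y\mapsto (yu)h$, and $(uv)h=u(vh)$ since both send $y$ to $((yu)v)h$.

**Definition (left congruence).** A *left congruence* on a monoid $V$ is an equivalence $\lambda$ on $V$ such that $h\,\lambda\,k$ implies $uh\,\lambda\,uk$ for all $u\in V$. Then $V/\lambda$ is a left $V$-act under $u[h]=[uh]$, and so is a left act over every subsemigroup of $V$.

*Example.* Fix $p\in\mathcal F_X$ and let $h\sim k$ mean $hp=kp$. If $hp=kp$ then $uhp=ukp$, so $\sim$ is a left congruence on $\mathcal F_X$.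

**Definition (amalgamation base).** A semigroup $U$ is an *amalgamation base in the class of all semigroups* if, whenever $S_1,S_2$ are semigroups and $\varphi_i:U\to S_i$ ($i=1,2$) are injective homomorphisms, there exist a semigroup $T$ and injective homomorphisms $\psi_i:S_i\to T$ ($i=1,2$) such that $\psi_1\circ\varphi_1=\psi_2\circ\varphi_2$.

In words: any two semigroups that contain $U$ can be put into one semigroup, with neither of them damaged and with the two copies of $U$ glued together. (Elements of $S_1$ and $S_2$ outside $U$ may get identified with each other.)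

*Example.* The one-element semigroup $U=\{e\}$ is an amalgamation base. Put $e_i=\varphi_i(e)$, an idempotent of $S_i$, and let $T=S_1\times S_2$, $\psi_1(\sigma)=(\sigma,e_2)$, $\psi_2(\sigma)=(e_1,\sigma)$. Both are homomorphisms because the $e_i$ are idempotent, both are injective, and both composites send $e$ to $(e_1,e_2)$.

If $|X|\le1$, then $\mathcal F_X$ has one element, so the example shows that it is an amalgamation base. It is a known result, which we quote, that $\mathcal F_X$ is an amalgamation base in the class of all semigroups whenever $|X|<\infty$. The problem is taken from "Absolute Flatness of the Full Transformation Semigroups" (https://core.ac.uk/download/pdf/81946399.pdf). It says that for infinite $X$ it remains open whether $\mathcal F_X$ is an amalgamation base, and it asks us to decide: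

> For which infinite sets $X$ is $\mathcal F_X$ an amalgamation base in the class of all semigroups, and does the answer depend on $|X|$?

The answer will be: for none, whatever the cardinality.

## 2. A three-element semigroup that is not an amalgamation base

How can amalgamation fail at all? Let $U=\{0,s,c\}$ with all products equal to $0$.

Let $S_1=U\cup\{\gamma\}$ with $\gamma s=c$ and all other products $0$. Every product lies in $\{0,c\}$, and $c$ times anything, on either side, is $0$. So all triple products are $0$ and $S_1$ is a semigroup.

Let $S_2=U\cup\{a,b\}$ with $ca=b$ and all other products $0$. Every product lies in $\{0,b\}$, and $b$ times anything, on either side, is $0$. So $S_2$ is a semigroup too.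

Suppose both embed in $T$, with $U$ glued. Computing in $T$,
$$b=ca=(\gamma s)a=\gamma(sa)=\gamma 0=0,$$
where the last product is computed in $S_1$. But $b\neq0$ in $S_2$, so $U$ is not an amalgamation base.

Put $t=0$ in this example. Then $S_1$ contains $\gamma$ with $\gamma s=c$ and $\gamma t=t$; $S_2$ contains $a$ with $sa=ta$ and $ca\ne ta$; and in $T$
$$ca=\gamma sa=\gamma ta=ta .\tag{1}$$
We look for the same configuration over $\mathcal F_X$: three maps $s,t,c$, an overmonoid in which some $\gamma$ moves $s$ to $c$ and fixes $t$, and a left act in which $sa=ta$ but $ca\ne ta$.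

If $\gamma$ were an element of $U$, then $ca=\gamma sa=\gamma ta=ta$ would already hold in every $U$-act in which $sa=ta$. So $\gamma$ must be a genuinely new element.

## 3. Rounding down, rounding up, and how far a finite chain reaches

Let $X$ be infinite and fix distinct $x_0,x_1,x_2,\dots\in X$. Define $\pi:X\to\mathbb N$ by $\pi(x_n)=n$, and $\pi(y)=0$ for all other $y$. Define $s,t,c\in\mathcal F_X$ by
$$ys=x_{2\lfloor \pi(y)/2\rfloor},\qquad yt=x_{2\lceil \pi(y)/2\rceil},\qquad yc=x_0\qquad(y\in X).\tag{2}$$
So $s$ rounds the index down to an even number, $t$ rounds it up, and $c$ is constant. Explicitly, $x_{2k}s=x_{2k}t=x_{2k}$, while $x_{2k+1}s=x_{2k}$ and $x_{2k+1}t=x_{2k+2}$. With $X=\mathbb N$ and $x_n=n$, $s$ sends $0,1,2,3,4,\dots$ to $0,0,2,2,4,\dots$ and $t$ sends them to $0,2,2,4,4,\dots$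

**No $\gamma$ inside $\mathcal F_X$.** The first thing one would try is to find $\gamma$ among the maps of $X$. Suppose $g\in\mathcal F_X$ satisfies $gs=c$ and $gt=t$. From $ygs=x_0$ we get $\pi(yg)\in\{0,1\}$, hence $ygt\in\{x_0,x_2\}$ for all $y$. But $x_4t=x_4$. So there is no such $g$, and this obstacle is welcome, since $\gamma$ must be new. We shall have to construct it.

**The finite analogue.** Next, try to see what $sa=ta$ implies for $ca$ and $ta$. Take first the finite set $\{x_0,\dots,x_{2m}\}$ with $m\ge1$, with $\pi(x_n)=n$ and $s,t,c$ given by (2). Suppose $a$ lies in a left act over the full transformation semigroup of this set and $sa=ta$. For $0\le j\le m$ let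
$$yt_j=x_{\min(2\lceil\pi(y)/2\rceil,\,2j)},$$
so $t_0=c$ and $t_m=t$. For $0\le j<m$ let
$$yw_j=\begin{cases}x_{2j+1}&\text{if }2\lceil\pi(y)/2\rceil\ge 2j+2,\\ x_{2\lceil\pi(y)/2\rceil}&\text{otherwise.}\end{cases}$$
In the first case $s$ rounds $2j+1$ down to $2j$ and $t$ rounds it up to $2j+2$. In the second case the index is already even and at most $2j$, so neither map moves it. Hence $w_js=t_j$ and $w_jt=t_{j+1}$, and
$$t_ja=w_jsa=w_jta=t_{j+1}a .$$
Chaining these, $ca=t_0a=t_1a=\dots=t_ma=ta$. So on the finite set the configuration of Section 2 cannot occur with these maps. For $m=1$ the map $w_0$ ($x_0\mapsto x_0$, $x_1,x_2\mapsto x_1$) satisfies $w_0s=c$ and $w_0t=t$, so it is a $\gamma$ inside the semigroup itself.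

**Where the chain stops for infinite $X$.** For infinite $X$ the same formulas define $t_j$ and $w_j$ for every $j\in\mathbb N$, and they still give $ca=t_ja$ for every $j$. But $t$ is none of the $t_j$, so the chain never arrives at $t$. Could some other, cleverer chain arrive? A single move replaces $us$ by $ut$ or conversely, for some map $u$. Since $|\pi(zs)-\pi(zt)|\le2$ for every $z\in X$, one move changes the $\pi$-value at each point by at most $2$. After $N$ moves, the $\pi$-values have changed by at most $2N$, uniformly in $y$. Between $c$ and $t$ the change at $x_{2k}$ is $2k$, which is unbounded. So no finite chain connects $c$ to $t$.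

This suggests how to define the act: declare two maps equal when they are at bounded distance, as measured by $\pi$.

## 4. The theorem and its proof

**Theorem 1.** Let $X$ be infinite and let $s,t,c$ be as in (2). Let $U$ be any semigroup with $\{s,t,c\}\subseteq U\subseteq\mathcal{PT}_X$. Then $U$ is not an amalgamation base in the class of all semigroups. In particular (taking $U=\mathcal F_X$), $\mathcal F_X$ is not an amalgamation base for any infinite $X$.

Throughout the proof let $V=U\cup\{1\}$, a submonoid of $\mathcal{PT}_X$.

**Step 1: a semigroup $S_2\supseteq U$ with an element $a$ such that $sa=ta$ but $ca\ne ta$.** This step turns bounded distance into a left act, and the left act into a semigroup.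

For $h,k\in V$ put $h\,\lambda\,k$ if and only if $\operatorname{dom}h=\operatorname{dom}k$ and
$$\sup_{y\in\operatorname{dom}h}|\pi(yh)-\pi(yk)|<\infty ,$$
the supremum over the empty set being $0$. Reflexivity and symmetry are clear, and transitivity is the triangle inequality.

To get a feeling for $\lambda$, let $U=\mathcal F_{\mathbb N}$ and $x_n=n$. Then $n\mapsto n+5$ is related to the identity and $n\mapsto 2n$ is not. The relation does not respect multiplication on the right: $n\mapsto n$ and $n\mapsto n+1$ are related, but following both by $n\mapsto n^2$ gives $n^2$ and $(n+1)^2$, whose difference is unbounded. We only need the left side.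

On the left there is no trouble. Let $h\,\lambda\,k$ and $u\in V$. Then
$$\operatorname{dom}(uh)=\{y\in\operatorname{dom}u:yu\in\operatorname{dom}h\}=\{y\in\operatorname{dom}u:yu\in\operatorname{dom}k\}=\operatorname{dom}(uk).$$
For $y$ in this set, $z=yu$ lies in $\operatorname{dom}h$, so
$$\sup_{y}|\pi(yuh)-\pi(yuk)|\le\sup_{z\in\operatorname{dom}h}|\pi(zh)-\pi(zk)|<\infty .$$
So $uh\,\lambda\,uk$, and $\lambda$ is a left congruence. Therefore $A=V/\lambda$ is a left $U$-act under $u[h]=[uh]$. Let $a=[1]$. Then $sa=[s]$, $ta=[t]$, $ca=[c]$. The maps $s,t,c$ are total, so only the distances matter: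

* $sa=ta$, because $|\pi(ys)-\pi(yt)|=2\lceil\pi(y)/2\rceil-2\lfloor\pi(y)/2\rfloor\le2$ for all $y\in X$;
* $ca\neq ta$, because $|\pi(x_nc)-\pi(x_nt)|=2\lceil n/2\rceil$ is unbounded in $n$.

Now let $S_2=U\sqcup A$ (disjoint union). The product of two elements of $U$ is their product in $U$; for $u\in U$ and $b\in A$ the product $u\cdot b$ is the action; and $b\cdot z=b$ for all $b\in A$, $z\in S_2$. We check $(xy)z=x(yz)$:

* if $x\in A$, then $(xy)z=xz=x$ and $x(yz)=x$;
* if $x\in U$ and $y\in A$, then $xy\in A$, so $(xy)z=xy$; and $yz=y$, so $x(yz)=xy$;
* if $x,y\in U$, the equality is associativity in $U$ when $z\in U$, and the act law of $A$ when $z\in A$.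

So $S_2$ is a semigroup, and it contains $U$ as a subsemigroup.

**Step 2: the partial map $f$ that left multiplication by $\gamma$ would have to be.** Before building $\gamma$ we ask what it must do. If $\gamma s=c$ and $\gamma t=t$, then $\gamma(su)=cu$ and $\gamma(tv)=tv$. So left multiplication by $\gamma$ is prescribed on $sV\cup tV$, and we need the prescription to be consistent: whenever $su=tv$, we must have $cu=tv$. This step proves that it is.

Let $I=sV\cup tV$. It is a right ideal of $V$, that is, $IV\subseteq I$.

First, $1\notin I$. Since $x_0s=x_1s$, every $su$ satisfies $x_0su=x_1su$, while the identity is defined at $x_0$ and $x_1$ with different values there. Since $x_1t=x_2t=x_2$, every $tv$ satisfies $x_1tv=x_2tv$, and again this excludes the identity.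

*Claim. If $u,v\in V$ and $su=tv$, then $cu=tv$.* Equalities between possibly undefined values are meant as in Section 1; they are transitive, since we may treat "undefined" as one more value. Let $k\in\mathbb N$. Evaluating $su=tv$ at $x_{2k}$ gives
$$x_{2k}u=x_{2k}v .\tag{3}$$
Evaluating at $x_{2k+1}$, which $s$ sends to $x_{2k}$ and $t$ sends to $x_{2k+2}$, gives
$$x_{2k}u=x_{2k+2}v .\tag{4}$$
From (4), and from (3) with $k+1$ in place of $k$, we get $x_{2k}u=x_{2k+2}v=x_{2k+2}u$. By induction $x_{2k}u=x_0u$ for all $k$, and by (3) also $x_{2k}v=x_0u$ for all $k$. Hence for every $y\in X$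
$$y(tv)=x_{2\lceil\pi(y)/2\rceil}\,v=x_0u=y(cu),$$
which proves the claim.

Now define $f:I\to V$ by
$$f(su)=cu,\qquad f(tv)=tv\qquad(u,v\in V).$$
An element of $I$ may be written in several ways, so there are three things to check:

* if $su=su'$, then $cu=cu'$: since $x_0s=x_0$ we have $cs=c$, so $cu=csu=csu'=cu'$;
* if $tv=tv'$, the two prescribed values $tv$ and $tv'$ are the same, since $f$ is the identity on $tV$;
* if $su=tv$, then $cu=tv$ by the Claim.

So $f$ is well defined. For $w\in V$ we have $f(suw)=cuw=f(su)w$ and $f(tvw)=tvw=f(tv)w$, that is,
$$f(iw)=f(i)w\qquad(i\in I,\ w\in V).\tag{5}$$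
Taking $u=v=1$ gives $f(s)=c$ and $f(t)=t$.

**Step 3: a semigroup $S_1\supseteq U$ with an element $\gamma$ such that $\gamma s=c$ and $\gamma t=t$.** We realize $V$ as transformations of a large set $Z$, on which there is room for a map $\gamma$. Since maps act on the right, $\gamma s=c$ means $(z\gamma)s=zc$ for all points $z$. So for every $z$ we need a point $z\gamma$ on which the elements of $I$ act by $(z\gamma)i=zf(i)$. We adjoin such points freely. The new points need images under $\gamma$ as well, so we repeat the construction infinitely often.

*One stage.* Let $Z$ be a unitary right $V$-set. Put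
$$Z^+=Z\sqcup\bigl(Z\times(V\setminus I)\bigr).$$
Keep the action on $Z$. For $z\in Z$, $u\in V\setminus I$, $v\in V$ let
$$(z,u)v=\begin{cases}(z,uv)&\text{if }uv\notin I,\\ z\,f(uv)&\text{if }uv\in I.\end{cases}$$
Think of $(z,u)$ as "$z\gamma u$": as soon as the word after $\gamma$ falls into $I$, it can be evaluated by $f$.

This is a unitary right action. On $Z$ there is nothing to check. For a new point, $(z,u)1=(z,u)$ because $u\notin I$. Let $v,w\in V$.

* If $uv\notin I$, then $((z,u)v)w=(z,uv)w$. By definition this is $(z,uvw)$ or $zf(uvw)$, according as $uvw\notin I$ or $uvw\in I$, and so is $(z,u)(vw)$.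
* If $uv\in I$, then $uvw\in I$ because $I$ is a right ideal, and by (5) $((z,u)v)w=(z\,f(uv))w=z\,(f(uv)w)=z\,f(uvw)=(z,u)(vw)$.

Because $1\notin I$, each $z\in Z$ yields a point $(z,1)\in Z^+$. For $i\in I$ we have $1i=i\in I$, so
$$(z,1)i=z\,f(i)\qquad(z\in Z,\ i\in I).$$

*The iteration.* Let $Z_0=V$ with right multiplication, a unitary right $V$-set, and let $Z_{n+1}=Z_n^+$, where the points added at each stage are taken to be new. Each $Z_n$ is contained in $Z_{n+1}$ with the same action, so $Z=\bigcup_nZ_n$ is a unitary right $V$-set. For $z\in Z$ let $n$ be least with $z\in Z_n$, and let $z\gamma$ be the point $(z,1)$ of $Z_{n+1}=Z_n^+$. This defines a map $\gamma:Z\to Z$ with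
$$(z\gamma)i=z\,f(i)\qquad(z\in Z,\ i\in I).\tag{6}$$

*The semigroup.* Let $S_1=\mathcal F_Z$, composed from left to right, and let $\rho:V\to S_1$ send $u$ to $\rho_u$, where $z\rho_u=zu$. Since $z\rho_u\rho_v=(zu)v=z(uv)=z\rho_{uv}$, $\rho$ is a homomorphism. It is injective: the point $1\in Z_0=V$ satisfies $1\rho_u=u$, so $\rho_u$ determines $u$. Finally, (6) with $i=s$ and $i=t$ says $z\gamma\rho_s=zf(s)=zc$ and $z\gamma\rho_t=zf(t)=zt$ for all $z\in Z$, that is,
$$\gamma\rho_s=\rho_c,\qquad\gamma\rho_t=\rho_t .\tag{7}$$

**Step 4: the two extensions do not fit into one semigroup.** It remains to run computation (1). Let $\varphi_1=\rho|_U:U\to S_1$ and let $\varphi_2:U\to S_2$ be the inclusion; both are injective homomorphisms. Suppose that $T$ is a semigroup and $\psi_i:S_i\to T$ are injective homomorphisms with $\psi_1\circ\varphi_1=\psi_2\circ\varphi_2$. Call the common composite $\theta:U\to T$, and put $\hat\gamma=\psi_1(\gamma)$, $\hat a=\psi_2(a)$.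

Applying $\psi_1$ to (7) gives $\hat\gamma\,\theta(s)=\theta(c)$ and $\hat\gamma\,\theta(t)=\theta(t)$. Since $\theta$ is also $\psi_2$ restricted to $U$, $\theta(u)\hat a=\psi_2(ua)$ for $u\in U$. Hence
$$\psi_2(ca)=\theta(c)\hat a=\hat\gamma\,\theta(s)\hat a=\hat\gamma\,\psi_2(sa)=\hat\gamma\,\psi_2(ta)=\hat\gamma\,\theta(t)\hat a=\theta(t)\hat a=\psi_2(ta).$$
As $\psi_2$ is injective, $ca=ta$, contradicting Step 1. This proves Theorem 1. $\blacksquare$

**Corollary 2.** $\mathcal F_X$ is an amalgamation base in the class of all semigroups if and only if $X$ is finite.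

*Proof.* "If" is the known result quoted in Section 1; "only if" is Theorem 1. $\blacksquare$

## 5. Other semigroups of maps, and amalgams of full transformation semigroups

**Corollary 3.** For infinite $X$, none of the following is an amalgamation base in the class of all semigroups: the semigroup $\mathcal{PT}_X$; the semigroup $\{f\in\mathcal F_X:|Xf|<r\}$, for any cardinal $r>\aleph_0$; and, when $X=\mathbb N$, the monoid of all order-preserving maps of $(\mathbb N,\le)$.

*Proof.* Each lies inside $\mathcal{PT}_X$, so by Theorem 1 we only need to see that each is a semigroup containing $s,t,c$. For $\mathcal{PT}_X$ this is clear. The second set is closed under composition because $|Xfg|\le|Xf|$, and it contains $s,t,c$ because their images lie in the countable set $\{x_0,x_1,\dots\}$. For the third, take $x_n=n$: then $s$ is $n\mapsto2\lfloor n/2\rfloor$, $t$ is $n\mapsto2\lceil n/2\rceil$ and $c$ is $n\mapsto0$, and all three are order-preserving. $\blacksquare$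

Next we ask whether the failure disappears if $S_1$ and $S_2$ are required to be well-behaved. A semigroup $S$ is *regular* if for every $p\in S$ there is $q\in S$ with $pqp=p$. Every $\mathcal F_X$ is regular: given $p$, let $q$ send each $y\in Xp$ to a chosen preimage of $y$ under $p$, and let $q$ fix the other points; then $pqp=p$. An amalgamation base *in a class* of semigroups is defined as in Section 1, with $S_1,S_2,T$ taken from that class.

**Corollary 4.** For infinite $X$ there are sets $Z,W$ and injective homomorphisms of $\mathcal F_X$ into $\mathcal F_Z$ and into $\mathcal F_W$ such that the resulting amalgam of $\mathcal F_Z$ and $\mathcal F_W$ over $\mathcal F_X$ embeds in no semigroup. Consequently $\mathcal F_X$ is not an amalgamation base in the class of regular semigroups, nor in any class of semigroups containing all full transformation semigroups.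

*Proof.* Use the proof of Theorem 1 with $U=\mathcal F_X$. There $S_1=\mathcal F_Z$ already. Let $W=S_2^1$, that is, $S_2$ with an identity adjoined if necessary, and let $r:S_2\to\mathcal F_W$ be the right regular representation, $w\,r(z)=wz$. It is a homomorphism by associativity, and it is injective because $1\,r(z)=z$. Embed $\mathcal F_X$ in $\mathcal F_W$ by $r\circ\varphi_2$. If injective homomorphisms $\psi_1:\mathcal F_Z\to T$ and $\psi:\mathcal F_W\to T$ agreed on $\mathcal F_X$, then $\psi_1$ and $\psi_2=\psi\circ r$ would be injective homomorphisms on $S_1$ and $S_2$ agreeing on $\mathcal F_X$, which Step 4 excludes. The last sentence follows, since full transformation semigroups are regular. $\blacksquare$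

## 6. Right acts always extend, left acts do not

In the proof, left and right play very different roles: $A$ is a left act. We now see that the failure is exactly one-sided.

**Definition (representation extension property).** A semigroup $U$ has the *right* (respectively *left*) *representation extension property*, REP for short, if for every semigroup $S\supseteq U$ and every right (respectively left) $U$-act $A$ there is a right (respectively left) $S$-act $B\supseteq A$ whose action, restricted to $U$ and $A$, is the given one.

*Example.* The one-element semigroup $U=\{e\}$ has both properties. Given a right $U$-act $A$ and $S\supseteq U$, let $B=A$ and $a\sigma=ae$ for every $\sigma\in S$. Then $(a\sigma)\tau=(ae)e=ae=a(\sigma\tau)$, and for $\sigma=e$ we have the old action. The left case is dual.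

*Example.* The semigroup $U=\{0,s,c\}$ of Section 2 does not have the left REP. Let $A=\{a,b,o\}$ with $ca=b$ and all other $ux$ ($u\in U$, $x\in A$) equal to $o$. This is a left $U$-act, since $(uv)x=0x=o$, and $u(vx)=o$ because $vx\in\{b,o\}$. Let $S_1=U\cup\{\gamma\}$ as in Section 2. In a left $S_1$-act $B\supseteq A$ extending the given action, $\gamma o=\gamma(0a)=(\gamma0)a=0a=o$. Hence $b=ca=(\gamma s)a=\gamma(sa)=\gamma o=o$, which is false.

**Theorem 5.** Let $X\ne\emptyset$.

1. $\mathcal F_X$ has the right REP, for every $X$.
2. $\mathcal F_X$ has the left REP if and only if $X$ is finite.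

Hence, for $X\neq\emptyset$, the following are equivalent: $\mathcal F_X$ is an amalgamation base in the class of all semigroups; $\mathcal F_X$ has the left REP; $X$ is finite.

*Proof of part 1.* Let $U=\mathcal F_X\subseteq S$. For $x\in X$ let $c_x\in U$ be the constant map with value $x$, so $c_yu=c_{yu}$ for $u\in U$.

**Step 1: a retraction of $S$ onto $U$ that respects left multiplication by $U$.** The idea is to recover a map $u\in U$ from the elements $c_yu=c_{yu}$, and to imitate this for $\sigma\in S$. The set $\{c_y\sigma:y\in X,\ \sigma\in S\}$ contains every $c_x=c_xc_x$, and the $c_x$ are distinct. So, as $X\ne\emptyset$, we may choose a map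
$$g:\{c_y\sigma:y\in X,\ \sigma\in S\}\to X\qquad\text{with } g(c_x)=x\ \text{ for all }x\in X,$$
arbitrary elsewhere. Define $\phi:S\to U$ by
$$y(\sigma\phi)=g(c_y\sigma)\qquad(y\in X,\ \sigma\in S).$$
For $u\in U$ we have $y(u\phi)=g(c_yu)=g(c_{yu})=yu$, so $u\phi=u$. For $u\in U$ and $\sigma\in S$,
$$y\bigl((u\sigma)\phi\bigr)=g(c_yu\sigma)=g(c_{yu}\sigma)=(yu)(\sigma\phi)=y\bigl(u(\sigma\phi)\bigr),$$
so $(u\sigma)\phi=u(\sigma\phi)$.

**Step 2: adjoining an identity.** Acts need not be unitary, so we adjoin a new identity $\iota$ to $S$, whether or not $S$ has one. Let $S^*=S\cup\{\iota\}$, $U^*=U\cup\{\iota\}$ and $\iota\phi=\iota$. Then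
$$(u\sigma)\phi=u(\sigma\phi)\qquad(u\in U^*,\ \sigma\in S^*).\tag{8}$$
For $u=\iota$ both sides are $\sigma\phi$. For $u\in U$ and $\sigma=\iota$ both sides are $u$. The remaining case is Step 1.

**Step 3: the extended act.** Let $A$ be a right $U$-act, and put $a\iota=a$ for $a\in A$, which makes $A$ a right $U^*$-act. Let $B=A\otimes_{U^*}S^*$, that is, $A\times S^*$ modulo the equivalence generated by
$$(au,\sigma)\sim(a,u\sigma)\qquad(a\in A,\ u\in U^*,\ \sigma\in S^*),$$
and write $a\otimes\sigma$ for the class of $(a,\sigma)$. Let $S$ act by $(a\otimes\sigma)\tau=a\otimes\sigma\tau$. This is well defined, because the generating pair $(au,\sigma),(a,u\sigma)$ is sent to $(au,\sigma\tau),(a,u\sigma\tau)$, again a generating pair. It is a right action by associativity in $S^*$.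

The map $A\to B$, $a\mapsto a\otimes\iota$, respects the action of $U$: for $u\in U$,
$$(a\otimes\iota)u=a\otimes u=a\otimes u\iota=au\otimes\iota .$$

**Step 4: $A$ is not collapsed in $B$.** We use $\phi$ to map back. Consider $B\to A$, $a\otimes\sigma\mapsto a(\sigma\phi)$, where $\sigma\phi\in U^*$. It is well defined because, by (8),
$$(au)(\sigma\phi)=a\bigl(u(\sigma\phi)\bigr)=a\bigl((u\sigma)\phi\bigr).$$
It sends $a\otimes\iota$ to $a\iota=a$. So $a\mapsto a\otimes\iota$ is injective. Identifying $A$ with its image, we get a right $S$-act $B\supseteq A$ extending the given action.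

*Proof of part 2.* Suppose first that $X$ is finite. Then $U=\mathcal F_X$ is an amalgamation base, by the quoted result. Let $S\supseteq U$ and let $A$ be a left $U$-act. Form the semigroup $U\sqcup A$ as in Step 1 of the proof of Theorem 1, with $bz=b$ for $b\in A$; the check of associativity there used only that $U$ is a semigroup and $A$ a left $U$-act. There are a semigroup $T$ and injective homomorphisms $\psi_1:S\to T$ and $\psi_2:U\sqcup A\to T$ that agree on $U$. Then $T$ is a left $S$-act under $\sigma\cdot\tau=\psi_1(\sigma)\tau$. For $u\in U$ and $b\in A$,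
$$u\cdot\psi_2(b)=\psi_1(u)\psi_2(b)=\psi_2(u)\psi_2(b)=\psi_2(ub).$$
So $\psi_2$ identifies $A$ with a subset of $T$ on which $U$ acts as given, and $T$ is the required extension.

Suppose now that $X$ is infinite. Take $U=\mathcal F_X$, with $S_1=\mathcal F_Z$ and $A=V/\lambda$ as in the proof of Theorem 1, and identify $u\in U$ with $\rho_u\in S_1$. By (7), $\gamma s=c$ and $\gamma t=t$ in $S_1$. If $B\supseteq A$ were a left $S_1$-act extending the action of $U$ on $A$, then in $B$
$$ca=(\gamma s)a=\gamma(sa)=\gamma(ta)=(\gamma t)a=ta,$$
contradicting $ca\ne ta$. So $\mathcal F_X$ does not have the left REP.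

*The equivalence.* By part 2 the left REP is equivalent to finiteness of $X$, and by Corollary 2 so is being an amalgamation base. $\blacksquare$

One can see directly that the argument for part 1 has no mirror image when $X$ is infinite. The mirror image would need a map $\phi':S\to U$ with $u\phi'=u$ and $(\sigma u)\phi'=(\sigma\phi')u$ for $u\in U$, $\sigma\in S$. For $S=S_1$, with $U$ identified with $\rho(U)$, put $g=\gamma\phi'\in\mathcal F_X$. Then $gs=(\gamma s)\phi'=c\phi'=c$ and $gt=(\gamma t)\phi'=t\phi'=t$. But we saw in Section 3 that no map $g$ of $X$ satisfies both equations, because $gs=c$ confines $gt$ to the two values $x_0,x_2$.
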